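# From continuity at one point to a homomorphism: the Bohr topologies of $\mathbb Z$ and $\mathbb Q$

## 1. Why one would guess that $\mathbb Z^\#$ and $\mathbb Q^\#$ are homeomorphic

The first guess is that they are homeomorphic. To see why, we need to know what the spaces are.

Write $\mathbb T=\mathbb R/\mathbb Z$, additively, let $\|t\|$ be the distance from $t\in\mathbb T$ to $0$, and let $e(t)=e^{2\pi i t}$. For an abelian group $G$, always taken discrete, let $\widehat G=\mathrm{Hom}(G,\mathbb T)$ be its group of characters, written additively.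

**Definition (Bohr topology).** $G^\#$ is the set $G$ with the coarsest topology that makes every character $\varphi\in\widehat G$ continuous. A basic neighborhood of $0$ is
$$\{x\in G:\ \|\beta_i(x)\|<\varepsilon,\ i\le s\},\qquad \beta_1,\dots,\beta_s\in\widehat G,\ \varepsilon>0 .$$

For example, the characters of $\mathbb Z$ are the maps $x\mapsto \alpha x$ with $\alpha\in\mathbb T$. The set of even integers $x$ with $\|x\sqrt2\|<1/10$ is a neighborhood of $0$ in $\mathbb Z^\#$, because "$x$ is even" means $\|x/2\|<1/2$. The group $\mathbb Q$ has the characters $x\mapsto tx \bmod 1$ for $t\in\mathbb R$, and others besides.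

The question is whether $\mathbb Z^\#$ and $\mathbb Q^\#$ are homeomorphic, just as topological spaces. It is posed in "Chromatic Numbers and Bohr Topologies" (https://web.math.wisc.edu/logic/kunen/crom.pdf).

**Features that the two spaces share.** Let $G$ be a countably infinite abelian group.

* $G^\#$ is Hausdorff. If $x\ne0$, some character of the cyclic group $\langle x\rangle$ is nonzero at $x$, and it extends to $G$ because $\mathbb T$ is divisible.
* $G^\#$ is homogeneous. Since $\beta(x+g)=\beta(x)+\beta(g)$, every translation is a homeomorphism.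
* $G^\#$ has no isolated point. Given $\beta_1,\dots,\beta_s$ and $\varepsilon$, cut $\mathbb T^s$ into finitely many boxes of side less than $\varepsilon$. Two distinct $x,y\in G$ have $(\beta_i(x))_i$, $(\beta_i(y))_i$ in the same box, so $x-y\neq0$ lies in the given neighborhood of $0$.
* $G^\#$ has a base of clopen sets. The numbers $\|\beta_i(x)\|$ form a countable set, so some $\varepsilon'\in(0,\varepsilon)$ is not among them. Then $\{\|\beta_i(x)\|<\varepsilon',\ i\le s\}=\{\|\beta_i(x)\|\le\varepsilon',\ i\le s\}$ is open and closed.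

**First test: $\mathbb Z$ against $\mathbb Z\times\mathbb Z/2$.** The groups are not isomorphic, but the spaces are homeomorphic, through $2k+i\mapsto(k,i)$ with $i\in\{0,1\}$. Indeed $\mathbb Z^\#$ is the disjoint union of the clopen sets $2\mathbb Z$ and $2\mathbb Z+1$, and each is homeomorphic to $\mathbb Z^\#$. (Details, for any finite group in place of $\mathbb Z/2$, are in Section 9.) So the topology forgets part of the algebra, and homeomorphisms need not be homomorphisms.

**Second test: homomorphisms.** A homomorphism $f:G\to H$ is always continuous $G^\#\to H^\#$, since $\varphi\circ f$ is a character for each character $\varphi$. A homomorphism $\mathbb Q\to\mathbb Z$ is zero, because its image is divisible. This says nothing against the guess, because of the first test: the maps to be excluded are arbitrary functions.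

**Third test: would a general theorem of topology give the guess?** Suppose both spaces had a countable base at $0$. Being homogeneous and countable, they would be second countable. They are regular, hence they would be metrizable by Urysohn's theorem. A theorem of Sierpiński says that any two nonempty countable metrizable spaces without isolated points are homeomorphic. The guess would be correct. But there is no countable base at $0$, and the reason will guide us later.

**Lemma 1.** Let $\alpha,\beta_1,\dots,\beta_s\in\widehat G$ and $\varepsilon>0$ be such that, for all $x\in G$, $\max_i\|\beta_i(x)\|<\varepsilon$ implies $\|\alpha(x)\|\le1/8$. Then $\alpha=\sum_ik_i\beta_i$ for some $k\in\mathbb Z^s$.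

*Proof.* Let $M\subset\mathbb T^{s}\times\mathbb T$ be the closure of $\{(\beta_1(x),\dots,\beta_s(x),\alpha(x)):x\in G\}$, a compact group. If $(0,\tau)\in M$, then $(0,k\tau)\in M$ for each integer $k$. This point is a limit of points $(\beta(x),\alpha(x))$ with $\max_i\|\beta_i(x)\|<\varepsilon$, so $\|k\tau\|\le1/8$ for all $k$. If $\tau\ne0$, repeated doubling gives a multiple of norm at least $1/4$, a contradiction, so $\tau=0$. Hence $M$ projects injectively to $\mathbb T^s$. Its image $M'$ is compact, and there is a continuous character $\psi$ of $M'$ with $\alpha(x)=\psi(\beta(x))$ for all $x$. Characters of closed subgroups of $\mathbb T^s$ extend to $\mathbb T^s$, and those of $\mathbb T^s$ are $b\mapsto\sum_i k_ib_i$ with $k\in\mathbb Z^s$. $\square$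

If $G^\#$ had a countable base at $0$, countably many characters would occur in basic neighborhoods contained in its members, and by Lemma 1 they would generate $\widehat G$. Then $\widehat G$ would be countable. But $\widehat{\mathbb Z}=\mathbb T$ is uncountable, and so is $\widehat{\mathbb Q}$, which contains the distinct characters $x\mapsto tx$, $t\in\mathbb R$.

So the easy argument for the guess collapses, and the guess itself is false.

## 2. Finite generation and rank are visible in the topology

**Theorem A.** Let $n,m\ge1$, let $G$ be an abelian group and let $f:G\to\mathbb Z^n$ be at most $m$-to-one. If $f:G^\#\to(\mathbb Z^n)^\#$ is continuous at one point, then $G\cong\mathbb Z^k\times F$ with $F$ finite and $0\le k\le n$.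

**Corollary.** No injection $\mathbb Q^\#\to\mathbb Z^\#$ is continuous at even one point. In particular $\mathbb Z^\#$ and $\mathbb Q^\#$ are not homeomorphic.

*Proof from Theorem A.* Finitely many rationals have a common denominator $q$ and generate a subgroup of $\frac1q\mathbb Z\ne\mathbb Q$. So $\mathbb Q$ is not finitely generated, while $\mathbb Z^k\times F$ is. $\square$

**Theorem B (converse and classification).** Let $n\ge1$ and let $G$ be an abelian group.

1. The following are equivalent: (a) there is an injection $G^\#\to(\mathbb Z^n)^\#$ continuous at one point; (b) $G^\#$ is homeomorphic to a subspace of $(\mathbb Z^n)^\#$; (c) $G$ is finitely generated of rank $\le n$.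
2. $G^\#\cong(\mathbb Z^n)^\#$ if and only if $G\cong\mathbb Z^n\times F$ with $F$ finite. In particular, for $k,n\ge1$, $(\mathbb Z^k)^\#\cong(\mathbb Z^n)^\#$ if and only if $k=n$; and $G^\#\cong\mathbb Z^\#$ if and only if $G\cong\mathbb Z\times F$ with $F$ finite.

Theorem A is the heart of the matter. Its proof shows that a map continuous at one point is within bounded distance of a homomorphism (plus a constant) on a set of positive proportion. "Proportion" needs a meaning on $G$, so we begin there.

## 3. Følner averages, and how an approximating homomorphism gives Theorem A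

**Notation.** $\widehat G$ carries the topology of pointwise convergence. It is a closed subgroup of $\mathbb T^G$, hence compact. If $G=\{g_1,g_2,\dots\}$ is countable, the translation-invariant metric $\sum_i2^{-i}\|\chi(g_i)-\psi(g_i)\|$ induces this topology. For $\alpha\in\mathbb T^n$ and $d\in\mathbb Z^n$ put $\alpha\cdot d=\sum_i\alpha_id_i\in\mathbb T$; thus $\mathbb T^n=\widehat{\mathbb Z^n}$. Integrals over $\mathbb T^n$ use Haar probability measure, $|\cdot|_\infty$ is the sup norm on $\mathbb R^n$, and $|B|$ is the Lebesgue measure of $B\subset\mathbb R^N$.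

**Definition (Følner sequence).** For countable $G$, this is a sequence of finite nonempty sets $F_j\subset G$ with $|(F_j+g)\triangle F_j|/|F_j|\to0$ for every $g\in G$.

Such a sequence exists. The subgroup $\langle g_1,\dots,g_j\rangle$ is isomorphic to some $\mathbb Z^k\times F$ with $F$ finite. Let $F_j$ be the set corresponding to $\{0,\dots,N-1\}^k\times F$, with $N$ so large that $|(F_j+g_i)\triangle F_j|\le|F_j|/j$ for $i\le j$. In $\mathbb Q$ one can take $F_j=\{i/j!:0\le i<j\cdot j!\}$. For $j\ge q$, translation by $p/q$ shifts the index by $p\,j!/q$, so the ratio is at most $2|p|/(qj)$.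

Fix a Følner sequence. Let $\nu_j$ be the uniform probability measure on $F_j$, let $\tilde\nu_j(x)=\nu_j(-x)$, and put $\mu_j=\nu_j*\tilde\nu_j$. This is a finitely supported probability measure, and for $\chi\in\widehat G$, with $\hat\mu_j(\chi)=\sum_x\mu_j(x)e(\chi(x))$:

* (F1) $\hat\mu_j(\chi)=|\hat\nu_j(\chi)|^2\ge0$.
* (F2) $\|\mu_j(\cdot-g)-\mu_j\|_{\ell^1}\le\|\nu_j(\cdot-g)-\nu_j\|_{\ell^1}=|(F_j+g)\triangle F_j|/|F_j|\to0$ for every $g\in G$.
* (F3) $\hat\mu_j(\chi)\to0$ for $\chi\ne0$. Pick $g$ with $\chi(g)\ne0$. The transform of $\mu_j(\cdot-g)$ at $\chi$ is $e(\chi(g))\hat\mu_j(\chi)$, so $|e(\chi(g))-1|\,|\hat\mu_j(\chi)|\to0$ by (F2).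

The convolution square is there for the positivity in (F1). All three properties pass to subsequences.

**Proposition C.** Let $G$ be countable and let $f:G^\#\to(\mathbb Z^n)^\#$ be continuous at $0$ with $f(0)=0$. Then there are $L\in\mathrm{Hom}(G,\mathbb R^n)$, constants $T_1<\infty$ and $c_3>0$, and points $\sigma_j\in\mathbb R^n$ such that, for infinitely many $j$,
$$\mu_j(A_j)\ge c_3,\qquad A_j=\{x\in G:|f(x)-L(x)-\sigma_j|_\infty\le T_1\}.$$

No injectivity is assumed here. It enters only in the next argument, through a count of integer points.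

**Proof of Theorem A from Proposition C.** *Reduction.* Since $f$ is at most $m$-to-one into a countable set, $G$ is countable. If $f$ is continuous at $x_0$, replace it by $x\mapsto f(x_0+x)-f(x_0)$. Translations are homeomorphisms and the new map is still at most $m$-to-one. So assume $f(0)=0$ and $f$ is continuous at $0$, and take $L,T_1,c_3,\sigma_j,A_j$ from Proposition C.

*Counting in a window.* Let $z\in\mathbb R^n$. If $x\in A_j$ and $L(x)\in z+[-1,1]^n$, then $f(x)$ lies in the cube of side $2T_1+2$ centered at $z+\sigma_j$, which contains at most $(2T_1+3)^n$ integer points. As $f$ is at most $m$-to-one,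
$$\#\{x\in A_j:L(x)\in z+[-1,1]^n\}\le D:=m(2T_1+3)^n. \tag{1}$$

*Averaging over translates.* Let $q_1,\dots,q_J$ be distinct elements of $L^{-1}([-1,1]^n)$. For fixed $x$ the points $x-q_i$ are distinct and $L(x-q_i)\in L(x)+[-1,1]^n$. By (1) at most $D$ of them lie in $A_j$. Hence
$$\sum_{i=1}^J\mu_j(A_j+q_i)=\sum_x\mu_j(x)\,\#\{i:x-q_i\in A_j\}\le D.$$
On the other hand $\mu_j(A_j+q_i)=\sum_{x\in A_j}\mu_j(x+q_i)\ge\mu_j(A_j)-\|\mu_j(\cdot+q_i)-\mu_j\|_{\ell^1}\ge c_3-o(1)$ along the indices of Proposition C, by (F2). Letting $j\to\infty$ gives $Jc_3\le D$.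

*Conclusion.* So $L^{-1}([-1,1]^n)$ is finite. Therefore $\ker L$ is finite, and $L(G)\cap[-1,1]^n$ is finite, so $L(G)$ is a discrete subgroup of $\mathbb R^n$ and $L(G)\cong\mathbb Z^k$ with $k\le n$. Since $\mathbb Z^k$ is free, $G\cong\mathbb Z^k\times\ker L$. $\square$

For $G=\mathbb Q$ and $n=1$ one sees it at a glance: $L(x)=cx$ for a real $c$, infinitely many rationals satisfy $|cx|\le1$, and there is no room for them.

It remains to prove Proposition C.

## 4. The map $\alpha\mapsto\gamma_\alpha$, and why it cannot be additive on the torus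

Dualize. If $f$ were a homomorphism $G\to\mathbb Z^n$, then $\alpha\mapsto\alpha\cdot f$ would be a homomorphism $\mathbb T^n\to\widehat G$, from which $f$ could be read off. For a general $f$ continuous at $0$, the function $\alpha\cdot f(x)$ is no character, but it is controlled: there are $\beta_1,\dots,\beta_s\in\widehat G$ and $\varepsilon$ with $\|\alpha\cdot f(x)\|\le1/8$ whenever all $\|\beta_i(x)\|<\varepsilon$. Lemma 1 says that a controlled *character* is an integer combination of the $\beta_i$. For a controlled function, one hopes that it correlates with some integer combination $\gamma_\alpha$ of the $\beta_i$. So a sensible first plan is to choose such a $\gamma_\alpha$ for each $\alpha$, prove $\gamma_{\alpha+\alpha'}=\gamma_\alpha+\gamma_{\alpha'}$, and dualize $\gamma$ to a homomorphism near $f$.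

This stops at two points. First, $s$ and $\varepsilon$ depend on $\alpha$, so the correlations have no common lower bound. Second, additivity can be impossible, as the following example shows.

**Example (the floor of $x/2$).** Let $f:\mathbb Z\to\mathbb Z$, $f(x)=\lfloor x/2\rfloor$. It is 2-to-one and continuous on $\mathbb Z^\#$: on the clopen set $2\mathbb Z$ it is the isomorphism $2k\mapsto k$, and on $2\mathbb Z+1$ it is $x\mapsto f(x-1)$. Represent $\alpha\in\mathbb T$ by $\tilde\alpha\in[0,1)$. Let $i(x)\in\{0,1\}$ be the parity of $x$, so $f(x)=(x-i(x))/2$. Writing $e(-\tilde\alpha i(x)/2)=A+Be(x/2)$ with $A=\frac12(1+e(-\tilde\alpha/2))$ and $B=\frac12(1-e(-\tilde\alpha/2))$ (check at $x=0$ and $x=1$), we get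
$$e(\alpha f(x))=A\,e\big(\tfrac{\tilde\alpha}2x\big)+B\,e\big((\tfrac{\tilde\alpha}2+\tfrac12)x\big),\qquad |A|^2=\cos^2\tfrac{\pi\tilde\alpha}2,\quad |B|^2=\sin^2\tfrac{\pi\tilde\alpha}2 .$$
By (F3), the average of $e(\alpha f(x)-\gamma x)$ against $\mu_j$ tends to $A$ if $\gamma=\tilde\alpha/2$, to $B$ if $\gamma=\tilde\alpha/2+\frac12$, and to $0$ for all other $\gamma\in\mathbb T$. So any $\gamma_\alpha$ with a nonvanishing correlation is a half of $\alpha$, that is, $2\gamma_\alpha=\alpha$. For most $\alpha$ there are two candidates, and an arbitrary choice may jump between them. No choice is additive on all of $\mathbb T$: additivity would give $2\gamma_{1/2}=\gamma_{0}=0$, while $2\gamma_{1/2}=\frac12$. Here the right homomorphism is $L(x)=x/2$, with values in $\mathbb R$ and not in $\mathbb Z$, and $f-L\in\{0,-\frac12\}$.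

So we should ask for less: that $\gamma$ agrees, up to a constant, with a homomorphism $\Theta:\mathbb R^n\to\widehat G$ on a set of positive measure near one point. Such a $\Theta$ dualizes to $L:G\to\mathbb R^n$. To find it we do not compare $\gamma_{\alpha+\alpha'}$ with $\gamma_\alpha+\gamma_{\alpha'}$. We only show that the quadruples with
$$\gamma_{\alpha+t}-\gamma_\alpha=\gamma_{\alpha'+t}-\gamma_{\alpha'}$$
have positive measure. Equality is exact because, by (F3), an average over $G$ of a fixed character tends to $0$ or $1$. This requires $\gamma$ not to depend on $j$, which in turn needs a control that is uniform in $\alpha$. Baire's theorem supplies it. From here on, $G$ and $f$ are as in Proposition C.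

## 5. Uniform control by Baire category

**Step 1.** The purpose of this step is to bound the number of controlling characters and the size of $\varepsilon$ independently of $\alpha$, and to choose the controlling characters measurably. We claim: *there is an integer $R\ge2$ such that for every $\alpha\in\mathbb T^n$ there is $\beta\in\widehat G^R$ with*
$$\forall x\in G:\quad\max_i\|\beta_i(x)\|<1/R\ \Longrightarrow\ \|\alpha\cdot f(x)\|\le1/8. \tag{2}$$

For an integer $S\ge2$ let $P_S$ be the set of $\alpha\in\mathbb T^n$ for which some $\beta\in\widehat G^S$ satisfies, for all $x\in G$,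
$$\max_i\|\beta_i(x)\|\ge1/S\quad\text{or}\quad\|\alpha\cdot f(x)\|\le1/24 .$$
For each $x$ this is a closed condition on $(\alpha,\beta)\in\mathbb T^n\times\widehat G^S$. So $P_S$ is the projection of a compact set, hence closed.

*The $P_S$ cover $\mathbb T^n$.* Given $\alpha$, the set $\{d:\|\alpha\cdot d\|<1/24\}$ is a neighborhood of $0=f(0)$ in $(\mathbb Z^n)^\#$. By continuity of $f$ at $0$ there are $\beta_1,\dots,\beta_s$ and $\varepsilon>0$ such that $\max_{i\le s}\|\beta_i(x)\|<\varepsilon$ implies $\|\alpha\cdot f(x)\|<1/24$. Padding with zero characters, $\alpha\in P_S$ for every $S\ge\max(2,s,1/\varepsilon)$.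

*One $P_S$ has interior.* By Baire's theorem some $P_{R_0}$ contains $\alpha_*+U$ with $U$ an open neighborhood of $0$. By compactness $\mathbb T^n=\bigcup_{i\le s}(\varphi_i+U)$ for finitely many points $\varphi_i$, and $\varphi_i\in P_{R_i}$ for some $R_i$.

*Spreading to all $\alpha$.* Any $\alpha$ is $\varphi_i+u$ with $u\in U$, so $\alpha=\varphi_i+(\alpha_*+u)-\alpha_*$. Concatenate the tuples for $\varphi_i$, $\alpha_*+u$ and $\alpha_*$ into one of length $2R_0+R_i$. If all its entries at $x$ have norm $<1/(2R_0+R_i)$, then each of the three terms has norm $\le1/24$ at $f(x)$, and $\|\alpha\cdot f(x)\|\le3/24=1/8$. Put $R=\max_i(2R_0+R_i)$ and pad with zeros. This proves the claim.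

*Measurable choice.* The set $Z$ of $(\alpha,\beta)\in\mathbb T^n\times\widehat G^R$ satisfying (2) is compact and projects onto $\mathbb T^n$, and $\widehat G^R$ is compact metrizable. The Kuratowski–Ryll-Nardzewski selection theorem gives a Borel map $\alpha\mapsto\beta_\alpha\in\widehat G^R$ such that (2) holds for $(\alpha,\beta_\alpha)$ for every $\alpha$. Its hypotheses hold: the fibers of $Z$ are closed and nonempty, and the set of $\alpha$ whose fiber meets a closed set $C$ is the projection of the compact set $Z\cap(\mathbb T^n\times C)$, hence closed. An open set is a countable union of closed sets, so the set of $\alpha$ whose fiber meets a given open set is $F_\sigma$.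

## 6. Large Fourier coefficients at a frequency $\gamma_\alpha$ independent of $j$

**Step 2.** The purpose of this step is to turn (2) into correlation with one character $\gamma_\alpha$, bounded below on average over $\alpha$. Put
$$a_j(\alpha,\gamma)=\sum_x\mu_j(x)\,e(\alpha\cdot f(x)-\gamma(x)),\qquad(\alpha,\gamma)\in\mathbb T^n\times\widehat G,\qquad|a_j|\le1 .$$

*A test function with nonnegative coefficients.* Let $\Lambda(t)=\max(0,1-R\|t\|)$ on $\mathbb T$. As $R\ge2$, this is a triangle of half-width $1/R\le\frac12$, and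
$$\hat\Lambda(0)=\frac1R,\qquad\hat\Lambda(k)=R\Big(\frac{\sin(\pi k/R)}{\pi k}\Big)^2\ge0\quad(k\ne0),\qquad\sum_k\hat\Lambda(k)=\Lambda(0)=1 .$$
For $k\in\mathbb Z^R$ put $\kappa_k=\prod_i\hat\Lambda(k_i)\ge0$. Then $\sum_k\kappa_k=1$, $\kappa_0=R^{-R}$ and $\kappa_{-k}=\kappa_k$. With $\beta=\beta_\alpha$ and $k\cdot\beta=\sum_ik_i\beta_i\in\widehat G$ let
$$K(x)=\prod_i\Lambda(\beta_i(x))=\sum_k\kappa_k\,e((k\cdot\beta)(x))=\sum_k\kappa_k\,e(-(k\cdot\beta)(x))\ge0 .$$

*The lower bound.* If $K(x)>0$, then $\max_i\|\beta_i(x)\|<1/R$, so $\|\alpha\cdot f(x)\|\le1/8$ by (2) and $\mathrm{Re}\,e(\alpha\cdot f(x))\ge\cos(\pi/4)\ge\frac12$. By (F1) all terms of $\sum_k\kappa_k\hat\mu_j(k\cdot\beta)$ are nonnegative, so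
$$\sum_x\mu_j(x)K(x)=\sum_k\kappa_k\hat\mu_j(k\cdot\beta)\ge\kappa_0=R^{-R}.$$
Hence
$$\Big|\sum_k\kappa_k\,a_j(\alpha,k\cdot\beta_\alpha)\Big|=\Big|\sum_x\mu_j(x)e(\alpha\cdot f(x))K(x)\Big|\ge c:=\tfrac12R^{-R},$$
and Cauchy–Schwarz for the probability weights $\kappa_k$ gives
$$\sum_k\kappa_k\,|a_j(\alpha,k\cdot\beta_\alpha)|^2\ge c^2\qquad\text{for all }\alpha\text{ and all }j. \tag{3}$$

**Example (squaring is not continuous at $0$).** Let $G=\mathbb Z$, $F_j=\{1,\dots,j\}$ and $f(x)=x^2$, and let $\alpha$ be irrational. Then
$$a_j(\alpha,\gamma)=j^{-2}\sum_{p,q\le j}e(\alpha(p-q)^2-\gamma(p-q)).$$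
For fixed $q$ the sum over $p$ is, up to a factor of modulus $1$, $\sum_{p\le j}e(\alpha p^2+\theta p)$ for some $\theta$. Squaring this sum and writing $p=p'+h$,
$$\frac1{j^2}\Big|\sum_{p\le j}e(\alpha p^2+\theta p)\Big|^2\le\frac1{j^2}\sum_{|h|<j}\min\Big(j,\frac1{2\|2h\alpha\|}\Big).$$
Given $\delta\in(0,\frac12)$, the proportion of $|h|<j$ with $\|2h\alpha\|<\delta$ tends to $2\delta$ by Weyl equidistribution. So the right side is at most $4\delta+o(1)+\frac1{\delta j}$, uniformly in $\theta$. Hence $a_j(\alpha,\gamma)\to0$ for every $\gamma\in\mathbb T$, and by dominated convergence in $k$ the left side of (3) tends to $0$. So $x\mapsto x^2$ is not continuous at $0$ in $\mathbb Z^\#$.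

*One $k$ for all $j$.* Integrate (3) over $\alpha$; the integrands are Borel. Choose a finite $\mathcal K\subset\mathbb Z^R$ with $\sum_{k\notin\mathcal K}\kappa_k\le c^2/2$. Since $|a_j|\le1$,
$$\sum_{k\in\mathcal K}\kappa_k\int|a_j(\alpha,k\cdot\beta_\alpha)|^2\,d\alpha\ge c^2/2 .$$
As $\sum_{k\in\mathcal K}\kappa_k\le1$, for each $j$ some $k\in\mathcal K$ has $\int|a_j(\alpha,k\cdot\beta_\alpha)|^2d\alpha\ge c_1:=c^2/2$. One $k$ works for infinitely many $j$. Fix it and pass to that subsequence. The Borel map $\gamma_\alpha:=k\cdot\beta_\alpha\in\widehat G$ *does not depend on $j$*, and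
$$\int_{\mathbb T^n}\phi_j(\alpha)\,d\alpha\ge c_1\ \text{ for all }j,\qquad\phi_j(\alpha):=|a_j(\alpha,\gamma_\alpha)|^2\in[0,1].$$

*A fixed place where the mass sits.* The functions $\phi_j$ could be large at different $\alpha$ for different $j$, so we take a weak limit. Pass to a further subsequence with $\phi_j\to\phi$ weakly in $L^2(\mathbb T^n)$. Testing against indicator functions gives $0\le\phi\le1$ a.e. and $\int\phi\ge c_1$. Choose a Borel representative with values in $[0,1]$ and let $T_0=\{\phi>0\}$, a Borel set. Then $\int_{T_0}\phi_j\to\int_{T_0}\phi=\int\phi\ge c_1$, so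
$$\int_{T_0}\phi_j\ge c_1/2\qquad\text{for large }j. \tag{4}$$

## 7. Exact additive quadruples, and local linearity of $\gamma$

**Step 3.** The purpose of this step is to show that $\gamma_{\alpha+t}-\gamma_\alpha=\gamma_{\alpha'+t}-\gamma_{\alpha'}$ holds on a set of positive measure. For $h\in G$ and $d\in\mathbb Z^n$ let
$$u_h(\alpha)=1_{T_0}(\alpha)\,e(-\gamma_\alpha(h)),\qquad w(h,d)=\int u_h(\alpha)\,e(\alpha\cdot d)\,d\alpha .$$
Expand $\phi_j=|a_j|^2$. Since each $\gamma_\alpha$ is a homomorphism, $\gamma_\alpha(x)-\gamma_\alpha(y)=\gamma_\alpha(x-y)$, and (4) becomes, for large $j$,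
$$\frac{c_1}2\le\int_{T_0}\phi_j=\sum_{x,y}\mu_j(x)\mu_j(y)\,w(x-y,f(x)-f(y)).$$

*Forgetting $f$.* Let $\rho_j=\mu_j*\tilde\mu_j$, with $\tilde\mu_j(x)=\mu_j(-x)$; this is the law of $x-y$. By Jensen's inequality for $s\mapsto s^4$, and then by adding all other values of $d$,
$$\Big(\frac{c_1}2\Big)^4\le\sum_{x,y}\mu_j(x)\mu_j(y)\,|w(x-y,f(x)-f(y))|^4\le\sum_h\rho_j(h)\sum_{d\in\mathbb Z^n}|w(h,d)|^4 . \tag{5}$$
The right side no longer contains $f$; it depends only on $\gamma$ and $T_0$.

*Parseval.* Let $C_h(t)=\int u_h(\alpha+t)\overline{u_h(\alpha)}\,d\alpha$. Substituting $\alpha+t$ for one variable, its Fourier coefficient at $d$ is $|\widehat{u_h}(d)|^2=|w(h,-d)|^2$. By Parseval,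
$$\sum_d|w(h,d)|^4=\int|C_h(t)|^2dt=\iiint1_{T_0}(\alpha+t)1_{T_0}(\alpha)1_{T_0}(\alpha'+t)1_{T_0}(\alpha')\,e\big(-\chi_{\alpha,\alpha',t}(h)\big)\,d\alpha\,d\alpha'\,dt,$$
where $\chi_{\alpha,\alpha',t}=\gamma_{\alpha+t}-\gamma_\alpha-\gamma_{\alpha'+t}+\gamma_{\alpha'}\in\widehat G$.

*The limit.* Now sum against $\rho_j$. By (F1) and (F3), $\sum_h\rho_j(h)e(-\chi(h))=|\hat\mu_j(\chi)|^2\to1_{\chi=0}$ for every $\chi\in\widehat G$. By (5) and dominated convergence, the Borel set of $(\alpha,\alpha',t)$ with $\alpha,\alpha',\alpha+t,\alpha'+t\in T_0$ and $\gamma_{\alpha+t}-\gamma_\alpha=\gamma_{\alpha'+t}-\gamma_{\alpha'}$ has measure $\ge(c_1/2)^4>0$. By Fubini we may fix $\alpha'$ such that, with the Borel function $\eta_t=\gamma_{\alpha'+t}-\gamma_{\alpha'}$, the Borel set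
$$E=\{(\alpha,t):\alpha,\ \alpha+t\in T_0,\ \gamma_{\alpha+t}=\gamma_\alpha+\eta_t\}\subset\mathbb T^n\times\mathbb T^n\quad\text{has positive measure.}$$

**Step 4.** The purpose of this step is to upgrade "positive measure" to "almost everything, locally", and to extract a genuine homomorphism $\Theta:\mathbb R^n\to\widehat G$. Let $\epsilon=1/100$ and $Q_r=[-r,r]^n\subset\mathbb R^n$. Elements of $\mathbb R^n$ act on $\mathbb T^n$ by translation modulo $\mathbb Z^n$. A *proportion* of $a\in Q_r$ means Lebesgue measure divided by $|Q_r|$, and similarly for pairs in $Q_r^2=Q_r\times Q_r$.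

*Zooming in.* Let $(\alpha_0,t_0)$ be a Lebesgue density point of $E$. Choose $0<r<1/8$ such that
$$E'=\{(a,t)\in Q_r\times Q_r:(\alpha_0+a,t_0+t)\in E\}$$
has measure $\ge(1-\epsilon)|Q_r|^2$. Define Borel maps $\mathbb R^n\to\widehat G$ by
$$v(a)=\gamma_{\alpha_0+a},\qquad\eta'(t)=\eta_{t_0+t},\qquad u(b)=\gamma_{\alpha_0+t_0+b}.$$
On $E'$ we have $u(a+t)=v(a)+\eta'(t)$. Since $(a,t)\in E'$ forces $\alpha_0+a\in T_0$, we have $\alpha_0+a\in T_0$ for a proportion $\ge1-\epsilon$ of $a\in Q_r$. Choose $0<s_0<1/8$ such that the proportion of $a\in Q_r$ with $a+s\notin Q_r$ is at most $\epsilon$ whenever $|s|_\infty\le s_0$.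

*Definition of $\theta$.* Let $|s|_\infty\le s_0$. The pairs $(a,t)\in Q_r^2$ with $(a+s,t)\notin E'$ have proportion $\le2\epsilon$: at most $\epsilon$ because $a+s\notin Q_r$, and at most $\epsilon$ because $(a+s,t)\in Q_r^2\setminus E'$. The same holds for $(a,t+s)$. So outside a set of proportion $\le4\epsilon$ both $(a+s,t)$ and $(a,t+s)$ lie in $E'$. Then we can evaluate $u(a+s+t)$ in two ways:
$$v(a+s)+\eta'(t)=u(a+s+t)=v(a)+\eta'(t+s),\quad\text{that is,}\quad v(a+s)-v(a)=\eta'(t+s)-\eta'(t).$$
By Fubini choose $t$ for which this holds for a proportion $\ge1-4\epsilon$ of $a$, and put $\theta(s)=\eta'(t+s)-\eta'(t)$. Then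
$$v(a+s)-v(a)=\theta(s)\ \text{ and }\ a+s\in Q_r,\quad\text{for a proportion}\ge1-4\epsilon\text{ of }a\in Q_r. \tag{6}$$
Since $1-4\epsilon>\frac12$, two values satisfying (6) would share a point $a$; so (6) determines $\theta(s)\in\widehat G$ uniquely.

*Additivity.* Let $|s|_\infty,|s'|_\infty,|s+s'|_\infty\le s_0$. Apply (6) for $s$ at $a$ (loss $\le4\epsilon$), for $s'$ at $a+s$ (loss $\le5\epsilon$, including $a+s\notin Q_r$), and for $s+s'$ at $a$ (loss $\le4\epsilon$). Since $13\epsilon<1$, a common $a$ exists, and
$$\theta(s+s')=v(a+s+s')-v(a)=\big(v(a+s+s')-v(a+s)\big)+\big(v(a+s)-v(a)\big)=\theta(s')+\theta(s).$$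

*Continuity at $0$.* By Lusin's theorem there is a compact $C\subset Q_r$ with $|C|\ge(1-\epsilon)|Q_r|$ on which $v$ is continuous, hence uniformly continuous. For $|s|_\infty\le s_0$ there is $a$ satisfying (6) with $a\in C$ and $a+s\in C$; the total loss is at most $4\epsilon+\epsilon+\epsilon<1$, since (6) already includes $a+s\in Q_r$. As the metric on $\widehat G$ is translation invariant, the distance from $\theta(s)=v(a+s)-v(a)$ to $0$ is the distance from $v(a+s)$ to $v(a)$. It tends to $0$ as $s\to0$.

*Extension to $\mathbb R^n$.* Put $\Theta(s)=N\theta(s/N)$ for any integer $N\ge1$ with $|s|_\infty/N\le s_0$. Additivity gives $M\theta(s/(NM))=\theta(s/N)$, since all partial sums stay in $Q_{s_0}$. So for two admissible integers $N,M$ we have $N\theta(s/N)=NM\theta(s/(NM))=M\theta(s/M)$, and $\Theta$ is well defined. Given $s,s'$, one $N$ admissible for $s$, $s'$ and $s+s'$ shows $\Theta(s+s')=\Theta(s)+\Theta(s')$. So $\Theta:\mathbb R^n\to\widehat G$ is a homomorphism extending $\theta$. It is continuous at $0$, hence continuous.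

*The homomorphism $L$.* For each $x\in G$ the map $s\mapsto\Theta(s)(x)$ is a continuous homomorphism $\mathbb R^n\to\mathbb T$, so
$$\Theta(s)(x)=s\cdot L(x)\bmod1$$
for a unique $L(x)\in\mathbb R^n$. Since $\Theta(s)(x+y)=\Theta(s)(x)+\Theta(s)(y)$, uniqueness shows that $L:G\to\mathbb R^n$ is a homomorphism.

*A base point with many good $s$.* For each $s\in Q_{s_0}$, a proportion $\ge1-5\epsilon$ of $a\in Q_r$ satisfies $v(a+s)=v(a)+\Theta(s)$, $a+s\in Q_r$ and $\alpha_0+a+s\in T_0$: the first two come from (6), and the third costs at most $\epsilon$ more. The set of $(a,s)\in Q_r\times Q_{s_0}$ with these properties is Borel, since $v$ and $T_0$ are Borel and $\Theta$ is continuous. By Fubini there is $a$ such that, with $\alpha_1=\alpha_0+a$ and $\gamma_1=\gamma_{\alpha_1}$, the Borel set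
$$S=\{s\in Q_{s_0}:\alpha_1+s\in T_0,\ \gamma_{\alpha_1+s}=\gamma_1+\Theta(s)\}\quad\text{has positive measure.} \tag{7}$$

## 8. From $\gamma$ back to $f$: end of the proof of Proposition C

**Step 5.** The purpose of this step is to show that $f-L$ is concentrated, using that on $\alpha_1+S$ the frequency $\gamma$ is affine and the coefficients are large. Since $s_0<1/8$, the map $s\mapsto\alpha_1+s$ is injective and measure-preserving on $Q_{s_0}$. Since $\alpha_1+S\subset T_0=\{\phi>0\}$ has positive measure, $2c_2:=\int_{\alpha_1+S}\phi$ is positive. By weak convergence $\int_{\alpha_1+S}\phi_j\ge c_2$ for large $j$.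

Put $g=f-L:G\to\mathbb R^n$ and $b(x)=e(\alpha_1\cdot f(x)-\gamma_1(x))$. For $s\in S$, (7) gives $\gamma_{\alpha_1+s}(x)=\gamma_1(x)+s\cdot L(x)$ modulo $1$. Hence
$$a_j(\alpha_1+s,\gamma_{\alpha_1+s})=\sum_x\mu_j(x)\,e\big(\alpha_1\cdot f(x)+s\cdot f(x)-\gamma_1(x)-s\cdot L(x)\big)=\sum_x\mu_j(x)\,b(x)\,e(s\cdot g(x)).$$
With $\widehat{1_S}(\xi)=\int_Se(s\cdot\xi)\,ds$, integrating the squared modulus over $S$ and expanding,
$$c_2\le\int_S\Big|\sum_x\mu_j(x)b(x)e(s\cdot g(x))\Big|^2ds\le\sum_{x,y}\mu_j(x)\mu_j(y)\,\big|\widehat{1_S}(g(x)-g(y))\big| .$$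
By the Riemann–Lebesgue lemma there is $T_1$ with $|\widehat{1_S}(\xi)|\le c_2/2$ for $|\xi|_\infty>T_1$, and $|\widehat{1_S}|\le|S|\le1$ always. The right side is therefore at most $c_2/2+(\mu_j\times\mu_j)\{|g(x)-g(y)|_\infty\le T_1\}$, and so
$$(\mu_j\times\mu_j)\{(x,y):|g(x)-g(y)|_\infty\le T_1\}\ge c_2/2 .$$
Hence some $y_j$ satisfies $\mu_j\{x:|g(x)-g(y_j)|_\infty\le T_1\}\ge c_2/2$. Take $\sigma_j=g(y_j)$ and $c_3=c_2/2$. This holds for all large $j$ of the final subsequence, that is, for infinitely many of the original indices. Proposition C is proved, and with it Theorem A and the Corollary: $\mathbb Z^\#$ and $\mathbb Q^\#$ are not homeomorphic. $\square$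

## 9. Finite factors disappear, rank does not: proof of Theorem B

We use three standard facts.

* $(A\times B)^\#=A^\#\times B^\#$, because characters of $A\times B$ are sums of characters of the factors.
* For a subgroup $H\le G$ the subspace topology from $G^\#$ is $H^\#$, because $\mathbb T$ is divisible and so characters of $H$ extend to $G$.
* Finite-index subgroups and their cosets are clopen. A finite-index subgroup is a finite intersection of kernels of characters with finite image, namely those pulled back from the finite quotient, and each such kernel is clopen.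

**Claim.** If $F$ is a finite abelian group and $k\ge1$, then $(\mathbb Z^k\times F)^\#\cong(\mathbb Z^k)^\#$.

*Proof.* Let $q=|F|$. Then $\mathbb Z^\#$ is the disjoint union of the $q$ clopen cosets of $q\mathbb Z$, each homeomorphic, by translation and the second fact, to $(q\mathbb Z)^\#\cong\mathbb Z^\#$. Hence $\mathbb Z^\#\cong\mathbb Z^\#\times F=(\mathbb Z\times F)^\#$ with $F$ discrete, since $F^\#$ is finite Hausdorff and so discrete. Multiply by $(\mathbb Z^{k-1})^\#$. $\square$

**Part 1.** The implication (b)⇒(a) is immediate, since an embedding is an injection continuous everywhere, and (a)⇒(c) is Theorem A with $m=1$. For (c)⇒(b), let $G\cong\mathbb Z^k\times F$ with $F$ finite and $k\le n$. If $k\ge1$, then $G^\#\cong(\mathbb Z^k)^\#$ by the Claim, and this embeds in $(\mathbb Z^n)^\#$ as a subgroup. If $k=0$, then $G^\#$ is finite discrete and embeds in the infinite Hausdorff space $(\mathbb Z^n)^\#$.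

**Part 2.** "If" is the Claim. Conversely, let $G^\#\cong(\mathbb Z^n)^\#$. By Theorem A, $G\cong\mathbb Z^k\times F$ with $F$ finite and $k\le n$. Since $G$ is infinite, $k\ge1$, so $(\mathbb Z^n)^\#\cong G^\#\cong(\mathbb Z^k)^\#$ by the Claim. Theorem A applied to this homeomorphism, with source group $\mathbb Z^n$ and target $(\mathbb Z^k)^\#$, shows that $\mathbb Z^n$ has rank $\le k$. Hence $k=n$. The two special cases follow: take $G=\mathbb Z^k$ and compare ranks for the first, and take $n=1$ for the second. $\square$
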